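# Compositions of derivatives have connected graphs

## 1. One derivative

A function $g:[0,1]\to\mathbb R$ is called a *derivative* if $g=F'$ for some differentiable $F:[0,1]\to\mathbb R$, with one-sided derivatives at the endpoints. A derivative need not be continuous. The standard example is $g(x)=\sin(1/x)$ for $x>0$, $g(0)=0$. With $Q(x)=x^2\cos(1/x)$, $Q(0)=0$, we have $Q'(x)=2x\cos(1/x)+\sin(1/x)$ for $x>0$ and $Q'(0)=0$. So $g$ is $Q'$ minus a continuous function, and continuous functions are derivatives.

We begin with the case of one function: the graph of a derivative is a connected subset of the plane. Only two properties of derivatives are used. *Interval* always means nondegenerate interval of $\mathbb R$.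

**Definition (Darboux, DB1).** Let $J$ be an interval. A function $h:J\to\mathbb R$ is *Darboux* if it maps every subinterval of $J$ onto an interval or a point. It is of *Baire class 1* if it is a pointwise limit of continuous functions on $J$. It is *DB1* if it is both.

Derivatives are DB1. They are Darboux by Darboux's theorem. If $g=F'$, extend $F$ linearly beyond $1$ with slope $F'(1)$; then $F'(x)=\lim_k k\left(F(x+\tfrac1k)-F(x)\right)$, a pointwise limit of continuous functions. A DB1 function that we shall meet again is $\sin(1/|x|)$ on $[-1,1]$ with value $0$ at $0$. It is continuous off $0$ and maps every interval containing $0$ onto $[-1,1]$, so it is Darboux. It is also the pointwise limit of the continuous functions that equal it for $|x|\ge 1/k$ and equal $k|x|\sin k$ for $|x|\le 1/k$.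

Compositions of Darboux functions are Darboux, directly from the definition. The facts we rely on are these; in (B1) and (B2), $h:J\to\mathbb R$ is of Baire class 1.

* (B1) The preimage $h^{-1}(C)$ of a closed set $C$ is a relative $G_\delta$ in $J$.
* (B2) The restriction of $h$ to any nonempty compact set has a point of continuity (Baire).
* (B3) Baire category: if a nonempty compact $P\subset\mathbb R$ is a countable union of sets $E_k$, then some $E_k$ is dense in $P\cap T$ for some open interval $T$ meeting $P$.
* (D) If $h$ is any Darboux function on $J$ and $[s,s+\delta]\subset J$ with $\delta>0$, then there are $y_j\in(s,s+\delta]$ with $y_j\to s$ and $h(y_j)\to h(s)$. The same holds from the left.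

For (D): for each $\eta\in(0,\delta]$ the set $h([s,s+\eta])$ is either $\{h(s)\}$ or an interval containing $h(s)$. In both cases values arbitrarily close to $h(s)$ are taken at points of $(s,s+\eta]$. Let $\eta\to0$.

**Disconnection and colors.** If a set $\Gamma\subset\mathbb R^2$ is disconnected, then there are disjoint open sets $A,B\subset\mathbb R^2$ that cover $\Gamma$ and both meet it. Indeed, let $\Gamma=\Gamma_A\cup\Gamma_B$ be a partition into nonempty relatively open sets. Around each point $z$ of one part take the open ball whose radius is half the distance from $z$ to the other part, and let $A$, $B$ be the unions of the balls around points of $\Gamma_A$, $\Gamma_B$. If a ball around $z\in\Gamma_A$ met a ball around $z'\in\Gamma_B$, then $|z-z'|$ would be less than the sum of the radii, which is at most $\tfrac12|z-z'|+\tfrac12|z-z'|$; this is impossible.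

When the graph of a function $g$ lies in $A\cup B$ with $A,B$ disjoint and open, let the *color* $\chi(x)\in\{A,B\}$ be the set that contains $(x,g(x))$. We write $\langle u,w\rangle$ for the compact interval (possibly a point) with endpoints $u,w$ in either order, and $|I|$ for the length of $I$.

**Lemma 1.** Let $A,B\subset\mathbb R^2$ be disjoint open sets, $L$ a compact interval, and $g:L\to\mathbb R$ a Darboux function whose graph lies in $A\cup B$ and meets both. Let $P$ be the set of $x\in L$ having no relative neighborhood on which $\chi$ is constant. Then $P$ is compact and nonempty, and both colors occur in $P\cap T$ for every open interval $T$ meeting $P$.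

*Proof.* The complement of $P$ in $L$ is relatively open, so $P$ is compact. If $P$ were empty, $\chi$ would be locally constant on the connected set $L$, hence constant, contrary to assumption.

Suppose that only the color $A$ occurs in $P\cap T$, and let $t\in P\cap T$. Since $\chi$ is not constant on $T\cap L$ and $\chi(t)=A$, there is $y\in T\cap L$ with $\chi(y)=B$; then $y\notin P$. Say $y>t$; the case $y<t$ is symmetric. Let $s=\max(P\cap[t,y])$. Then $s<y$ and $s\in P\cap T$, so $\chi(s)=A$. On $(s,y]$ there are no points of $P$, so $\chi$ is locally constant there, hence constant, equal to $\chi(y)=B$. By (D) there are $y_j\in(s,y]$ with $y_j\to s$ and $g(y_j)\to g(s)$. Since $A$ is open and contains $(s,g(s))$, the point $(y_j,g(y_j))$ lies in $A$ for large $j$, contradicting $\chi(y_j)=B$. The argument with the colors exchanged is the same. $\square$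

**Proposition 2.** The graph of a DB1 function $h:J\to\mathbb R$ is connected.

*Proof.* Otherwise take disjoint open $A,B$ that cover the graph and both meet it, say $(a_0,h(a_0))\in A$ and $(b_0,h(b_0))\in B$. Apply Lemma 1 to $h$ on $L=\langle a_0,b_0\rangle$. By (B2), $h|_P$ is continuous at some $p\in P$. Say $(p,h(p))\in A$. Since $A$ is open and $h|_P$ is continuous at $p$, there is an open interval $T\ni p$ with $(x,h(x))\in A$ for all $x\in P\cap T$. So only the color $A$ occurs in $P\cap T$, contradicting Lemma 1. The case $(p,h(p))\in B$ is the same. $\square$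

Darboux gives Lemma 1, and Baire class 1 gives the continuity point $p$. What changes if we compose several derivatives?

## 2. Two derivatives: no continuity points left

Let $f=f_n\circ\dots\circ f_1$ where each $f_i:[0,1]\to[0,1]$ is a derivative. The problem is posed in "Differentiability versus continuity: Restriction and extension theorems and monstrous examples" (https://math.wvu.edu/~kciesiel/Presentations/47ExpositoryMadridNov2018long.pdf): must the graph of $f$ be connected? What is quoted as known is that $f$ is Darboux, that the answer is yes for $n=1$, and that $f$ has a fixed point. The fixed point result for $n=1$ holds because $f(x)-x$ is Darboux; for $n=2$ it was proved independently by Csörnyei, O'Neil and Preiss and by Elekes, Keleti and Prokaj; for arbitrary $n$ it is due to Szuca. We shall not use the fixed point theorem; it will come out as a corollary.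

Two cases with $n=2$ are easy. If $f_2$ is continuous, the graph of $f_2\circ f_1$ is the image of the connected graph of $f_1$ under the continuous map $(x,y)\mapsto(x,f_2(y))$. If $f_1$ is continuous and $f_2=\lim h_k$ with $h_k$ continuous, then $f_2\circ f_1=\lim h_k\circ f_1$ is again DB1, and Proposition 2 applies.

When both are discontinuous, $f$ is still Darboux, so Lemma 1 still applies to it. The proof of Proposition 2 stops at the choice of $p$: the composition need not be of Baire class 1. Here is an example.

**Example.** Let $q_1,q_2,\dots$ enumerate the rationals in $[0,1]$ and put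
$$K(x)=\sum_{j\ge1}2^{-j}(x-q_j)^{1/3},\qquad x\in[0,1].$$
The series converges uniformly, so $K$ is continuous; it is strictly increasing. Fix $x$ and let $y\ne x$; write $s_j=(x-q_j)^{1/3}$ and $t_j=(y-q_j)^{1/3}$. The difference quotient of the $j$th cube root is
$$D_j=\frac{t_j-s_j}{t_j^3-s_j^3}=\frac1{t_j^2+t_js_j+s_j^2}\ge\frac13,\qquad\text{and}\qquad D_j\le\frac{4}{3s_j^2}\ \text{ if } s_j\neq0,$$
because $t^2+ts+s^2=(t+\tfrac s2)^2+\tfrac34s^2$. As $y\to x$, $D_j\to 1/(3s_j^2)$, read as $\infty$ if $s_j=0$. If $\sum_j2^{-j}s_j^{-2}<\infty$, dominated convergence shows that $\sum_j 2^{-j}D_j$, the difference quotient of $K$, converges to a finite number. If the sum is infinite, then for each $N$ the lower limit of the quotient is at least $\sum_{j\le N}2^{-j}/(3s_j^2)$, so the quotient tends to $\infty$. Thus $K'(x)\in[\tfrac13,\infty]$ exists for every $x$, and it is $\infty$ at each $q_j$. The inverse $F=K^{-1}$ on $[c,d]=[K(0),K(1)]$ is continuous, hence differentiable with $F'(K(x))=1/K'(x)\in[0,3]$. So $F'$ vanishes on the dense set $\{K(q_j)\}$. It is not identically zero on any interval, since $F$ is strictly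 increasing. Let
$$f_1(x)=\tfrac13F'(c+(d-c)x),\qquad f_2(y)=\tfrac12\left(1+\sin\tfrac1y\right)\ (y>0),\quad f_2(0)=\tfrac12 .$$
Both are derivatives from $[0,1]$ to $[0,1]$. Every interval $T\subset[0,1]$ contains a zero of $f_1$ and a point where $f_1>0$. As $f_1$ is Darboux, $f_1(T)\supset[0,\eta]$ for some $\eta>0$, and $f_2([0,\eta])=[0,1]$. So $f=f_2\circ f_1$ *maps every interval onto $[0,1]$*. It has no continuity point at all, and by (B2) it is not of Baire class 1.

Despite this, the answer is yes for every $n$, and for DB1 functions in place of derivatives.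

**Theorem 3.** Let $J_0,\dots,J_n$ $(n\ge1)$ be arbitrary intervals, let $f_i:J_{i-1}\to J_i$ be DB1 for $i=1,\dots,n$, and let $f=f_n\circ\dots\circ f_1$. Then the graph of $f$ is connected.

With all $J_i=[0,1]$ this gives: for every $n$ and all derivatives $f_i:[0,1]\to[0,1]$, the graph of $f_n\circ\dots\circ f_1$ is connected.

The proof must use that $f$ is a composition of Baire 1 functions. The property of $f$ just displayed, mapping every interval onto $[0,1]$, is compatible with a disconnected graph, even one level up in the Baire hierarchy. (*Baire class 2* means pointwise limit of Baire class 1 functions. By the Lebesgue–Hausdorff–Banach theorem, $g$ is of Baire class 2 if and only if $g^{-1}(U)$ is a countable union of $G_\delta$ sets for every open $U$.)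

**Proposition 4.** In Theorem 3, "Baire class 1" cannot be replaced by "Baire class 2", even for $n=1$: there is a Darboux function $g:[0,1]\to[0,1]$ of Baire class 2 that maps every interval onto $[0,1]$, has no fixed point, and has a disconnected graph.

*Proof.* Enumerate the open intervals in $[0,1]$ with rational endpoints as $V_1,V_2,\dots$. Inductively choose pairwise disjoint sets $C_j=C_j'\cup C_j''\subset V_j\cap(0,1)$, where $C_j',C_j''$ are Cantor sets and $\max C_j'<t_j<\min C_j''$ for some $t_j$. This is possible: a finite union of Cantor sets is closed and nowhere dense, so $V_j\setminus(C_1\cup\dots\cup C_{j-1})$ contains an interval, and we place two small Cantor sets in it. Since a Cantor set maps continuously onto any compact interval, let $g$ map $C_j'$ continuously onto $[t_j,1]$ and $C_j''$ continuously onto $[0,t_j]$. Let $g(0)=1$, and $g=0$ on $(0,1]\setminus\bigcup_jC_j$.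

Every interval contains some $V_j$, hence some $C_j$, and $g(C_j)=[0,1]$. So $g$ maps every interval onto $[0,1]$ and is Darboux.

For $U$ open, $g^{-1}(U)$ is the union of the relatively open subsets $\{x\in C_j:g(x)\in U\}$ of the $C_j$, together possibly with the set $(0,1]\setminus\bigcup_jC_j$ and the point $0$. A relatively open subset of $C_j$ is an $F_\sigma$, hence a countable union of closed sets, which are $G_\delta$. The set $(0,1]\setminus\bigcup_jC_j$ is a $G_\delta$, and so is $\{0\}$. So $g^{-1}(U)$ is a countable union of $G_\delta$ sets, and $g$ is of Baire class 2.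

Finally $g(x)\ne x$ for all $x$: on $C_j'$ we have $g\ge t_j>x$, on $C_j''$ we have $g\le t_j<x$, and elsewhere $g(0)=1>0$ and $g(x)=0<x$. The graph lies in $\{y>x\}\cup\{y<x\}$ and meets both open sets, so it is disconnected. $\square$

## 3. Horizontal segments in place of a continuity point

Continuity of $f|_P$ is unavailable. But $A$ and $B$ are open in the *horizontal* direction too, and this costs nothing: for every $x$, a short horizontal segment through $(x,f(x))$ stays in the color of $x$. The category theorem makes the lengths of such segments uniform on a large subset of $P$.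

**Lemma 5.** Let $A,B\subset\mathbb R^2$ be disjoint open sets, $L$ a compact interval, and $g:L\to\mathbb R$ a Darboux function whose graph lies in $A\cup B$ and meets both. For every $\varepsilon>0$ there are $\alpha,\beta\in L$ with $0<|\alpha-\beta|<\varepsilon$,
$$\langle\alpha,\beta\rangle\times\{g(\alpha)\}\subset A,\qquad\langle\alpha,\beta\rangle\times\{g(\beta)\}\subset B.$$

*Proof.* Take $P$ as in Lemma 1. For $k\ge1$ let
$$A_k=\{x\in P:\ (x',g(x))\in A\ \text{for all }x'\in L\text{ with }|x'-x|<1/k\},$$
and define $B_k$ likewise with $B$. Points of $A_k$ have color $A$, points of $B_k$ have color $B$. As $A$ and $B$ are open, $P=\bigcup_k(A_k\cup B_k)$. By (B3) some $A_k$ or some $B_k$ is dense in $P\cap T$ for some open interval $T$ meeting $P$. Suppose it is $A_k$. Replacing $T$ by a smaller open interval that still meets $P$, we may assume $|T|<\min(\varepsilon,1/k)$.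

By Lemma 1 there is $\beta\in P\cap T$ with $\chi(\beta)=B$. Since $B$ is open, there is an open interval $T'$ with $\beta\in T'\subset T$ and $(T'\cap L)\times\{g(\beta)\}\subset B$. By density choose $\alpha\in A_k\cap T'$. Then $\alpha\neq\beta$, since the colors differ. The interval $\langle\alpha,\beta\rangle$ lies in $T'\cap L$, so $\langle\alpha,\beta\rangle\times\{g(\beta)\}\subset B$. It has length less than $1/k$, so $\langle\alpha,\beta\rangle\times\{g(\alpha)\}\subset A$ by the definition of $A_k$. If it is $B_k$ that is dense, exchange the roles: take $\alpha\in P\cap T$ of color $A$ first, then $\beta\in B_k$ near it. $\square$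

The function $g$ of Proposition 4 satisfies the hypotheses of Lemma 5, so this lemma alone cannot produce a contradiction. It produces pairs, and these pairs are what we shall work with.

**Setting for Sections 3 to 7.** Suppose Theorem 3 fails for $f=f_n\circ\dots\circ f_1$. Fix disjoint open $A,B\subset\mathbb R^2$ that cover the graph of $f$ and both meet it. Put $\varphi_0=\mathrm{id}$ and $\varphi_i=f_i\circ\varphi_{i-1}$, so that $\varphi_n=f$. For $a,b\in J_0$ put
$$I_i(a,b)=\langle\varphi_i(a),\varphi_i(b)\rangle\subset J_i\qquad(0\le i\le n).$$

**Definition (state).** A *state* is a pair $S=(a,b)\in J_0\times J_0$ with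
$$I_0(S)\times\{f(a)\}\subset A,\qquad I_0(S)\times\{f(b)\}\subset B.$$
We write $S'\preceq S$ if $I_i(S')\subset I_i(S)$ for all $i=0,\dots,n$. This relation is transitive.

If $S=(a,b)$ is a state, then $(a,f(a))\in A$ and $(a,f(b))\in B$, so $f(a)\ne f(b)$. Hence $\varphi_i(a)\neq\varphi_i(b)$ for every $i$, and every $I_i(S)$ is nondegenerate. A state exists: pick $a_0,b_0$ with $(a_0,f(a_0))\in A$, $(b_0,f(b_0))\in B$ and apply Lemma 5 to the Darboux function $f$ on $\langle a_0,b_0\rangle$.

To see what the condition says, take $A=\{y>x\}$ and $B=\{y<x\}$. The displayed condition then reads $f(a)>\max(a,b)$ and $f(b)<\min(a,b)$. For the function on $[0,1]$ that is $1$ on $[0,\frac25]$, $0$ on $[\frac35,1]$ and linear between, the pair $(\frac25,\frac35)$ satisfies it, while $(0,1)$ does not, because $f(0)=1$ is not greater than $1$. (The graph of this continuous function is of course not contained in $A\cup B$; the condition on a single pair makes sense anyway.)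

Now suppose we have states $S_0\succeq S_1\succeq\cdots$, $S_m=(a_m,b_m)$, with $I_0(S_m)$ shrinking to a point $x$. Then $(x,f(a_m))\in A$ and $(x,f(b_m))\in B$ for all $m$. If both $f(a_m)$ and $f(b_m)$ converged to $f(x)$, we would have a contradiction, since $(x,f(x))$ lies in the open set $A$ or in the open set $B$. So we need two things: that $f(x)$ is *trapped* in every $I_n(S_m)$, and that $|I_n(S_m)|\to0$.

Neither is automatic. For trapping, nesting alone fails already for $n=1$. Let $h(x)=\sin(1/|x|)$, $h(0)=0$. For $m\ge2$ let $\theta_m\in(0,\frac\pi2)$ with $\sin\theta_m=1-\frac1m$, and put $a_m=-1/(2\pi m+\frac\pi2)$, $b_m=1/(2\pi m+\theta_m)$. The intervals $\langle a_m,b_m\rangle$ are nested and shrink to $0$. The intervals $\langle h(a_m),h(b_m)\rangle=[1-\frac1m,1]$ are nested and shrink to $1$. But $h(0)=0$.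

The remedy is (B1). Write $f_i^{-1}(I_i(S_k))=\bigcap_jO_{k,j}^i$ with $O^i_{k,j}$ relatively open in $J_{i-1}$. If for each $k,j$ the interval $I_{i-1}(S_m)$ lies in $O^i_{k,j}$ for all large $m$, then a point common to all $I_{i-1}(S_m)$ is mapped by $f_i$ into every $I_i(S_k)$. This must be done at every level $i$ separately, because each $f_i$ is of Baire class 1 while $f$ need not be. So from a given state we want to reach a state below it that is short at level $0$ and whose intervals lie in prescribed open sets. This is Lemma 9; the next two sections prepare it. The second requirement, $|I_n(S_m)|\to0$, is dealt with by Lemma 10 and a minimal choice.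

## 4. Crossing a strip inside an open set

We need to choose points at level $i-1$ whose images under $f_i$ are two given values $r<r'$, with the whole interval between them in a given open set $O\supset f_i^{-1}([r,r'])$. For a continuous $h$ with $u<w$, $h(u)\le r$, $h(w)\ge r'$ this is immediate: let $s'$ be the first point of $[u,w]$ with $h=r'$ and $s$ the last point of $[u,s']$ with $h=r$; then $[s,s']\subset h^{-1}([r,r'])$. For DB1 functions that argument is false. For the $f_1$ of the Example, every nondegenerate interval contains a zero of $f_1$, so no $[s,s']$ with $s<s'$ lies in $f_1^{-1}([r,r'])$ when $r>0$. The room between $h^{-1}([r,r'])$ and the open set $O$ is what makes the statement true. We first prove a form of connectedness for one DB1 function that makes this room usable.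

**Lemma 6 (chains).** Let $h:J\to\mathbb R$ be DB1 and let $\mathcal V$ be a family of open boxes $U\times W$ ($U,W$ open intervals, possibly unbounded) covering the graph of $h$. For $u<w$ in $J$ there are $u=s_0<\dots<s_m=w$ such that for each $l\ge1$ some member of $\mathcal V$ contains both $(s_{l-1},h(s_{l-1}))$ and $(s_l,h(s_l))$.

Some hypothesis on $h$ is needed: for $h=0$ on $[0,\frac12)$, $h=1$ on $[\frac12,1]$ and the boxes $\mathbb R\times(-\frac12,\frac12)$, $\mathbb R\times(\frac12,\frac32)$, no chain leads from $0$ to $1$. Conversely the lemma contains Proposition 2: if $A,B$ disconnected the graph, cover it by boxes each contained in $A$ or in $B$; along a chain the color never changes.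

*Proof.* Call $[s,t]\subset[u,w]$ *good* if $s=t$ or if there is such a chain from $s$ to $t$. Concatenations of good intervals are good. Let $G$ be the set of $y\in[u,w]$ having a relatively open interval neighborhood $N$ in $[u,w]$ such that every $[s,t]\subset N$ is good. Then $G$ is relatively open in $[u,w]$, and $P=[u,w]\setminus G$ is compact.

**Step (a). If $[s,t]\subset G$, then $[s,t]$ is good.** The neighborhoods $N$ of points of $G$ cover the compact set $[s,t]$. Cut $[s,t]$ into pieces shorter than a Lebesgue number of this cover. Each piece lies in one $N$, so it is good, and we concatenate.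

**Step (b). If $s<t$ and $(s,t)\subset G$, then $[s,t]$ is good.** The endpoints may be in $P$, so we use (D) to step off them. Choose $V\in\mathcal V$ containing $(s,h(s))$. By (D) there is $s'\in(s,t)$ with $(s',h(s'))\in V$, so $[s,s']$ is good. In the same way there is $t'\in(s',t)$ such that $(t',h(t'))$ and $(t,h(t))$ lie in a common box, so $[t',t]$ is good. Finally $[s',t']\subset(s,t)\subset G$ is good by (a). Concatenate.

**Step (c). $P$ is empty.** Suppose not. By (B2), $h|_P$ is continuous at some $p\in P$. Let $U\times W\in\mathcal V$ contain $(p,h(p))$ and choose a relatively open interval $N\ni p$ in $[u,w]$ with $N\subset U$ and $h(P\cap N)\subset W$. Let $[s,t]\subset N$. If $P\cap[s,t]=\emptyset$, then $[s,t]$ is good by (a). Otherwise let $\bar s\le\bar t$ be the minimum and maximum of $P\cap[s,t]$. The intervals $[s,\bar s]$ and $[\bar t,t]$ are degenerate or good by (b). The interval $[\bar s,\bar t]$ is good because both $(\bar s,h(\bar s))$ and $(\bar t,h(\bar t))$ lie in $U\times W$. So $[s,t]$ is good. Since $[s,t]\subset N$ was arbitrary, $p\in G$, a contradiction.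

So $G=[u,w]$, and (a) shows that $[u,w]$ is good. $\square$

**Lemma 7 (crossing).** Let $h:J\to\mathbb R$ be DB1, $r<r'$, let $O\subset J$ be relatively open with $h^{-1}([r,r'])\subset O$, and let $u,w\in J$ with $h(u)\le r$, $h(w)\ge r'$. Then there are $s,s'\in\langle u,w\rangle$ with $h(s)=r$, $h(s')=r'$ and $\langle s,s'\rangle\subset O$.

*Proof.* Clearly $u\ne w$; by reflecting the variable we may assume $u<w$. Cover the graph of $h$ by three types of boxes, according to the value at $y$:

1. if $h(y)<r$, the box $\mathbb R\times(-\infty,r)$;
2. if $h(y)>r'$, the box $\mathbb R\times(r',\infty)$;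
3. if $h(y)\in[r,r']$, a box $U\times\mathbb R$ with $U\ni y$ an open interval and $U\cap J\subset O$; such $U$ exists because $y\in O$.

Take a chain $u=s_0<\dots<s_m=w$ from Lemma 6. Let $j$ be the least index with $h(s_j)\ge r'$. It exists because $h(s_m)\ge r'$, and $j\ge1$ because $h(s_0)\le r$. Let $i<j$ be the largest index below $j$ with $h(s_i)\le r$; it exists because $0$ qualifies.

Consider a step $l$ with $i<l\le j$. We have $h(s_l)>r$: for $l<j$ by the choice of $i$, for $l=j$ because $h(s_j)\ge r'$. So the box common to $s_{l-1}$ and $s_l$ is not of type 1. Also $l-1<j$, so $h(s_{l-1})<r'$ and the box is not of type 2. Hence it is of type 3, with $s_{l-1},s_l\in U$, so $[s_{l-1},s_l]\subset U\cap J\subset O$. Therefore $[s_i,s_j]\subset O$. Since $h(s_i)\le r<r'\le h(s_j)$ and $h$ is Darboux, there are $s,s'\in[s_i,s_j]$ with $h(s)=r$, $h(s')=r'$. $\square$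

## 5. Clamping and lifting

Given a state $S=(a,b)$, we would like to apply Lemma 5 to $f$ on $I_0(S)$ to get a shorter state. The new pair $(\alpha,\beta)$ need not satisfy $(\alpha,\beta)\preceq S$, because $\varphi_i$ may leave $I_i(S)$ between $a$ and $b$. For instance, with $f_1(x)=4x(1-x)$ and $(a,b)=(0,\frac34)$ we have $I_1(a,b)=[0,\frac34]$, while the pair $(\frac12,\frac58)$ inside $[0,\frac34]$ has $I_1=[\frac{15}{16},1]$. So we force the orbit to stay in the intervals.

**Definition (clamped maps).** For a state $S=(a,b)$ let $\kappa_i:\mathbb R\to I_i(S)$ be the nearest point map, and let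
$$g_i=\kappa_i\circ f_i:\ I_{i-1}(S)\to I_i(S)\qquad(1\le i\le n).$$

For example, if $I_i(S)=[0,\frac34]$, then $\kappa_i(1)=\frac34$, $\kappa_i(\frac12)=\frac12$ and $\kappa_i(-1)=0$. Each $g_i$ is Darboux, being a continuous function of a Darboux function. The clamped orbit of a point is not a real orbit of $f_1,\dots,f_n$. The next lemma converts a pair of clamped orbits into a pair of real orbits lying between them, and steers the real orbits into open sets on the way.

**Lemma 8 (lifting).** Let $S=(a,b)$ be a state, $u_0,w_0\in I_0(S)$, $u_i=g_i(u_{i-1})$, $w_i=g_i(w_{i-1})$ for $1\le i\le n$, and let $\rho\ne\sigma$ be points of $\langle u_n,w_n\rangle$. Suppose that for each $i=1,\dots,n$ and each compact interval $H\subset J_i$ a relatively open set $O_i(H)\subset J_{i-1}$ with $f_i^{-1}(H)\subset O_i(H)$ is given. Then there are $a',b'\in\langle u_0,w_0\rangle$ with $f(a')=\rho$, $f(b')=\sigma$ and, writing $I_i'=I_i(a',b')$,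
$$I_i'\subset\langle u_i,w_i\rangle\subset I_i(S)\ (0\le i\le n),\qquad I_{i-1}'\subset O_i(I_i')\ (1\le i\le n).$$

*Proof.* We choose the points from level $n$ down to level $0$. Put $a_n'=\rho$, $b_n'=\sigma$. Suppose that $i\ge1$ and that distinct points $a_i',b_i'$ of $\langle u_i,w_i\rangle$ have been chosen, and let $\langle a_i',b_i'\rangle=[r,r']$. Exchanging the names of $u$ and $w$ for this step if necessary, we have $u_i\le r<r'\le w_i$.

We check the hypotheses of Lemma 7 for $h=f_i$. Since $u_i<w_i\le\max I_i(S)$ and $u_i=\kappa_i(f_i(u_{i-1}))$, the value $f_i(u_{i-1})$ does not exceed $\max I_i(S)$; otherwise it would have been clamped to $\max I_i(S)$. So clamping either left it fixed or raised it, and $f_i(u_{i-1})\le u_i\le r$. In the same way, $w_i>u_i\ge\min I_i(S)$, so $f_i(w_{i-1})$ is not below $\min I_i(S)$, and $f_i(w_{i-1})\ge w_i\ge r'$.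

Lemma 7 with $O=O_i([r,r'])$, $u=u_{i-1}$, $w=w_{i-1}$ gives points $a_{i-1}',b_{i-1}'\in\langle u_{i-1},w_{i-1}\rangle$ with $f_i(a_{i-1}')=a_i'$, $f_i(b_{i-1}')=b_i'$ and $\langle a_{i-1}',b_{i-1}'\rangle\subset O_i(\langle a_i',b_i'\rangle)$. They are distinct because their images are. This completes the downward step.

Let $a'=a_0'$ and $b'=b_0'$. Then $\varphi_i(a')=a_i'$ and $\varphi_i(b')=b_i'$ for all $i$, so $I_i'=\langle a_i',b_i'\rangle$, and all assertions hold. $\square$

## 6. Shrinking and splitting states

**Lemma 9 (shrinking).** For every state $S$, every $\varepsilon>0$ and all $O_i(\cdot)$ as in Lemma 8, there is a state $S'\preceq S$ with $|I_0(S')|<\varepsilon$ and $I_{i-1}(S')\subset O_i(I_i(S'))$ for $i=1,\dots,n$.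

*Proof.* Let $S=(a,b)$ and $F=g_n\circ\dots\circ g_1:I_0(S)\to I_n(S)$, a Darboux function.

**Step 1. The graph of $F$ lies in $A\cup B$.** This is needed in order to apply Lemma 5 to $F$, and it is the reason why the definition of a state asks for whole horizontal segments. Let $x\in I_0(S)$, $x_0=x$, $x_i=g_i(x_{i-1})$. If $f_i(x_{i-1})\in I_i(S)$ for all $i$, then no clamping occurs, $x_i=\varphi_i(x)$ for all $i$, and $(x,F(x))=(x,f(x))\in A\cup B$. Otherwise let $i$ be the last index with $f_i(x_{i-1})\notin I_i(S)$. Then $x_i$ is an endpoint of $I_i(S)$, that is, $x_i\in\{\varphi_i(a),\varphi_i(b)\}$. For $l>i$ no clamping is active, so $x_l=f_l(x_{l-1})$. Hence the orbit from level $i$ on is that of $a$ or of $b$, and $F(x)=x_n\in\{f(a),f(b)\}$. Since $x\in I_0(S)$ and $S$ is a state, $(x,f(a))\in A$ and $(x,f(b))\in B$. So $(x,F(x))\in A\cup B$.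

**Step 2. A short pair for $F$.** The points $\varphi_i(a)$ and $\varphi_i(b)$ lie in $I_i(S)$, so $F(a)=f(a)$ and $F(b)=f(b)$. Hence the graph of $F$ meets both $A$ and $B$. Lemma 5, applied to $F$ on $I_0(S)$, gives $\alpha,\beta\in I_0(S)$ with $0<|\alpha-\beta|<\varepsilon$,
$$\langle\alpha,\beta\rangle\times\{F(\alpha)\}\subset A,\qquad\langle\alpha,\beta\rangle\times\{F(\beta)\}\subset B. \tag{1}$$
In particular $F(\alpha)\ne F(\beta)$.

**Step 3. A real pair between them.** Apply Lemma 8 with $u_0=\alpha$, $w_0=\beta$, $\rho=u_n=F(\alpha)$, $\sigma=w_n=F(\beta)$. It gives $a',b'\in\langle\alpha,\beta\rangle$ with $f(a')=F(\alpha)$ and $f(b')=F(\beta)$. By (1), $S'=(a',b')$ is a state. Since $I_0(S')\subset\langle\alpha,\beta\rangle$, it is shorter than $\varepsilon$ at level $0$. The remaining assertions are those of Lemma 8. $\square$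

The second tool shortens a state at level $n$, provided that an intermediate height is colored all along $I_0(S)$.

**Lemma 10 (splitting).** Let $S=(a,b)$ be a state and let $r$ be strictly between $f(a)$ and $f(b)$. If $I_0(S)\times\{r\}\subset A$ (respectively $\subset B$), there is a state $S'\preceq S$ with $I_n(S')=\langle r,f(b)\rangle$ (respectively $\langle f(a),r\rangle$).

*Proof.* Apply Lemma 8 with $u_0=a$, $w_0=b$, so that $u_i=\varphi_i(a)$ and $w_i=\varphi_i(b)$, with $O_i(H)=J_{i-1}$ for all $i$ and $H$, and with $(\rho,\sigma)=(r,f(b))$, respectively $(f(a),r)$. Let $S'=(a',b')$. In the first case $I_0(S')\subset I_0(S)$ gives $I_0(S')\times\{f(a')\}\subset I_0(S)\times\{r\}\subset A$ and $I_0(S')\times\{f(b')\}\subset I_0(S)\times\{f(b)\}\subset B$, so $S'$ is a state. The second case is the same. $\square$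

## 7. The limit point

We complete the proof of Theorem 3. For a state $S$ let
$$\lambda(S)=\inf\{|I_n(S')|:\ S'\preceq S\text{ a state}\}.$$

**Step 1. Construction of the sequence.** The aim is a decreasing sequence of states that is short at level $0$, satisfies the trapping condition of Section 3 at every level, and is nearly minimal at level $n$.

Let $S_0$ be any state. Suppose $S_0\succeq\dots\succeq S_m$ are constructed. By (B1), for $k\le m$ write
$$f_i^{-1}(I_i(S_k))=\bigcap_{j\ge1}O^i_{k,j}\qquad(1\le i\le n)$$
with $O^i_{k,j}$ relatively open in $J_{i-1}$; these sets are fixed once and for all as soon as $S_k$ is constructed. By the definition of $\lambda$ there is a state $S'\preceq S_m$ with $|I_n(S')|<\lambda(S_m)+2^{-m}$. We claim that Lemma 9, applied to $S'$, gives a state $S_{m+1}\preceq S'$ with $|I_0(S_{m+1})|<2^{-m}$ and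
$$I_{i-1}(S_{m+1})\subset\bigcap_{k\le m,\ 1\le j\le m}O^i_{k,j}\qquad(1\le i\le n). \tag{2}$$
(An empty intersection is read as $J_{i-1}$.) For this let $O_i(H)$ be the intersection in (2) if $H\subset I_i(S_m)$, and $J_{i-1}$ otherwise. It is relatively open, as a finite intersection. If $H\subset I_i(S_m)$, then $H\subset I_i(S_k)$ for all $k\le m$, so $f_i^{-1}(H)\subset f_i^{-1}(I_i(S_k))\subset O^i_{k,j}$; hence $f_i^{-1}(H)\subset O_i(H)$ as required. Lemma 9 gives $I_{i-1}(S_{m+1})\subset O_i(I_i(S_{m+1}))$, and $I_i(S_{m+1})\subset I_i(S')\subset I_i(S_m)$, so (2) holds. Moreover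
$$|I_n(S_{m+1})|\le|I_n(S')|<\lambda(S_m)+2^{-m}. \tag{3}$$

**Step 2. The orbit of the limit point is trapped.** Write $S_m=(a_m,b_m)$. The compact intervals $I_0(S_m)$ are nested and their lengths tend to $0$; let $\{x\}=\bigcap_mI_0(S_m)$. We claim that $\varphi_i(x)\in I_i(S_m)$ for all $i$ and $m$. For $i=0$ this is clear. Suppose $i\ge1$ and $\varphi_{i-1}(x)\in I_{i-1}(S_m)$ for all $m$. Given $k$ and $j$, take $m\ge\max(k,j)$; by (2), $\varphi_{i-1}(x)\in I_{i-1}(S_{m+1})\subset O^i_{k,j}$. As $j$ is arbitrary, $\varphi_{i-1}(x)\in f_i^{-1}(I_i(S_k))$, that is, $\varphi_i(x)\in I_i(S_k)$. As $k$ is arbitrary, the claim holds for $i$.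

So $f(x)\in H:=\bigcap_mI_n(S_m)$, which is a compact interval or a point, of length $\ell=\lim_m|I_n(S_m)|$. Since $x\in I_0(S_m)$ and $S_m$ is a state,
$$(x,f(a_m))\in A,\qquad(x,f(b_m))\in B\qquad\text{for all }m. \tag{4}$$
Also $(x,f(x))\in A\cup B$.

**Step 3. The case $\ell=0$ is impossible.** Here $f(x)$, $f(a_m)$, $f(b_m)$ all lie in $I_n(S_m)$, whose length tends to $0$, so $f(a_m)\to f(x)$ and $f(b_m)\to f(x)$. If $(x,f(x))\in A$, then $(x,f(b_m))\in A$ for large $m$, and by (4) this point is in $A\cap B=\emptyset$. If $(x,f(x))\in B$, then $(x,f(a_m))\in A\cap B$ for large $m$. Both are impossible.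

**Step 4. The case $\ell>0$ is impossible.** Here the nearly minimal choice (3) is used: we find a height at which Lemma 10 would shorten level $n$ by a definite amount.

Suppose first that $(x,r)\notin A\cup B$ for every $r$ in the interior of $H$. The complement of $A\cup B$ is closed and every point of $H$ is a limit of interior points, so $(x,r)\notin A\cup B$ for all $r\in H$. This contradicts $f(x)\in H$ and $(x,f(x))\in A\cup B$. So there is an interior point $r$ of $H$ with $(x,r)\in A\cup B$.

Since $A$ and $B$ are open and $I_0(S_m)$ shrinks to $x$, for all large $m$ we have $I_0(S_m)\times\{r\}\subset A$ or $I_0(S_m)\times\{r\}\subset B$. Also $r$, being interior to $H\subset I_n(S_m)$, is strictly between $f(a_m)$ and $f(b_m)$. Lemma 10 gives a state below $S_m$ whose level $n$ interval has $r$ as one endpoint and an endpoint of $I_n(S_m)$ as the other. Write $I_n(S_m)=[p_m,q_m]$ and $H=[p,q]$. Then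
$$\lambda(S_m)\le d_m:=\max(r-p_m,\ q_m-r).$$
Since the nested intervals $[p_m,q_m]$ decrease to $[p,q]$, we have $p_m\to p$, $q_m\to q$ and $d_m\to d:=\max(r-p,\,q-r)$. As $p<r<q$, we have $d<q-p=\ell$. On the other hand (3) gives
$$\lambda(S_m)>|I_n(S_{m+1})|-2^{-m}\ge\ell-2^{-m}.$$
So $\ell-2^{-m}<d_m$ for all large $m$, and in the limit $\ell\le d<\ell$, a contradiction.

Both cases are impossible, so the graph of $f$ is connected, and Theorem 3 is proved. $\blacksquare$

## 8. The Darboux property of $\Psi(x,f(x))$ and fixed points

**Corollary 11.** Let $f=f_n\circ\dots\circ f_1$ be as in Theorem 3.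

1. The graph of $f$ over any subinterval $J\subset J_0$ is connected.
2. For every continuous $\Psi:\mathbb R^2\to\mathbb R$ the function $x\mapsto\Psi(x,f(x))$ is Darboux on $J_0$. In particular, $f+g$ is Darboux for every continuous $g:J_0\to\mathbb R$.
3. If $J_0=J_n=[0,1]$, then $f$ has a fixed point.

*Proof.* For 1, apply Theorem 3 to $f_1|_J,f_2,\dots,f_n$; the restriction $f_1|_J$ is again DB1.

For 2, let $J\subset J_0$ be an interval. The image of $J$ under $x\mapsto\Psi(x,f(x))$ is the image of the graph of $f$ over $J$ under $\Psi$. By 1 it is a connected subset of $\mathbb R$, that is, an interval or a point. Only continuity of $\Psi$ on $J_0\times\mathbb R$ was used, so we may take $\Psi(x,y)=y+g(x)$.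

For 3, the function $f(x)-x$ is Darboux by 2. It is nonnegative at $0$ and nonpositive at $1$, because $f$ has values in $[0,1]$. So it vanishes somewhere. $\square$

With all $J_i=[0,1]$ and all $f_i$ derivatives, part 3 is the fixed point theorem quoted in Section 2; here it is proved for all DB1 functions. By Proposition 4, which gives a Darboux function from $[0,1]$ to $[0,1]$ of Baire class 2 without a fixed point, part 3 too fails for $n=1$ if Baire class 1 is replaced by Baire class 2.
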